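\title{Splitting a partition into null sets}

\begin{abstract}
Let $X\subseteq[0,1]$ be partitioned into Lebesgue null sets. We prove in ZFC that the pieces can be divided into two groups so that the union of each group has the same outer measure as $X$. The proof reduces the problem to an $\omega_1$-saturated, $\kappa$-additive ideal on a regular cardinal $\kappa\le 2^\omega$, and then distinguishes two cases, according to whether every family of fewer than $\kappa$ integer sequences admits a sequence that is eventually different from all of its members. As a corollary we obtain a version for countably many families of null sets, countably many groups, and $\sigma$-finite Borel measures on Polish spaces.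
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mu$ be Lebesgue measure on $[0,1]$ and let $\mu^*(Y)=\inf\{\mu(B):Y\subseteq B,\ B\text{ Borel}\}$ be the outer measure. A set is \emph{null} if its outer measure is $0$. The following question is posed in \cite{thesis}.

\begin{quote}
\emph{Let $X\subseteq[0,1]$ and let $\{A_i:i\in S\}$ be a partition of $X$ into null sets. Is there $T\subseteq S$ such that $\bigcup_{i\in T}A_i$, $\bigcup_{i\in S\setminus T}A_i$ and $X$ all have the same outer measure?}
\end{quote}

We show that the answer is positive, with no assumption beyond ZFC. A \emph{hull} of $Y\subseteq[0,1]$ is a Borel set $H\supseteq Y$ with $\mu(H)=\mu^*(Y)$; it is unique modulo null sets.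

\begin{theorem}\label{thm:main}
Let $X\subseteq[0,1]$ and let $\{A_i:i\in S\}$ be a partition of $X$ into Lebesgue null sets. There is $T\subseteq S$ such that $\bigcup_{i\in T}A_i$, $\bigcup_{i\in S\setminus T}A_i$ and $X$ have the same hull modulo null sets. In particular these three sets have the same outer measure.
\end{theorem}

If $S$ is countable then $X$ is null and every $T$ works, so the question concerns uncountable partitions. When $X$ is not null, neither of the two unions in the theorem is measurable: a measurable subset of $X$ of measure $\mu^*(X)$ leaves only a null part of $X$ uncovered. The theorem thus says that nonmeasurability of the strongest kind can be produced without cutting any piece, however the pieces are prescribed. The pieces must be null: if $[0,\frac12]$ is one piece and the other points of $[0,1]$ are singleton pieces, then one of the two unions misses $[0,\frac12]$.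

One would guess that the answer is positive, because a full hull looks cheap. A subset of $X$ has the same hull $\Omega$ as $X$ as soon as it meets every compact $K\subseteq\Omega$ of positive measure. There are only $2^\omega$ such $K$, and no single piece covers $K\cap X$, so one tries to serve them one after another by transfinite recursion. This works under the continuum hypothesis (Proposition~\ref{prop:recursion}), but in general the pieces spent before some stage might already cover $K\cap X$.

To see what a proof has to exclude, consider the opposite extreme. Write $H(E)$ for a hull of $\bigcup_{i\in E}A_i$ and suppose that $H(E)\cap H(S\setminus E)$ were null for \emph{every} $E\subseteq S$. Then disjoint index sets would have almost disjoint hulls, so $E\mapsto\mu(H(E))$ would be a countably additive measure defined on all subsets of $S$ and vanishing on points. Its null ideal would admit no uncountable disjoint family of sets outside the ideal. This is how the following notions enter. An \emph{ideal} on a set $S$ is a family of subsets of $S$ closed under subsets and finite unions; it is \emph{proper} if it does not contain $S$. Sets outside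 the ideal are called \emph{positive}. An ideal is \emph{$\kappa$-additive} if it is closed under unions of fewer than $\kappa$ members, a \emph{$\sigma$-ideal} if it is $\omega_1$-additive, and \emph{$\omega_1$-saturated} if there is no uncountable family of pairwise disjoint positive sets. An uncountable cardinal $\kappa$ is \emph{quasi-measurable} if it carries a proper $\kappa$-additive $\omega_1$-saturated ideal that contains all singletons.

Two partial results are known. Fremlin and Todorcevic showed that for $X=[0,1]$ and every $\varepsilon>0$ there is $T$ for which both unions have outer measure greater than $1-\varepsilon$. And the answer is positive if there is no quasi-measurable cardinal below the continuum. Our proof uses neither result; Remarks~\ref{rem:quasi} and~\ref{rem:epsilon} indicate where statements of these two kinds appear along the way.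

Section~\ref{sec:hulls} contains a criterion for the existence of $T$, and Section~\ref{sec:easy} shows it at work for partitions into $\aleph_1$ pieces. Section~\ref{sec:reduction} reduces the theorem to a partition indexed by a quasi-measurable cardinal $\kappa\le2^\omega$. There we do not try to refute the existence of the ideal; we find $T$ in its presence, by one of two methods. The first (Sections~\ref{sec:dense} and~\ref{sec:rigid}) reduces the problem to splitting countably many positive sets. It can fail only if a certain diagonalization principle $(\mathrm{ED}_\kappa)$ holds, and this principle is what drives the second method (Section~\ref{sec:ed}). Section~\ref{sec:corollary} derives a corollary for general measures.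

\section{Hulls and a splitting criterion}\label{sec:hulls}

Ordinals are identified with the sets of their predecessors, so $\xi=\{\eta:\eta<\xi\}$, and cardinals are initial ordinals. Throughout, $(A_i)_{i\in S}$ is a family of pairwise disjoint null subsets of $[0,1]$ with union $X$. Indices with $A_i=\emptyset$ play no role: they may be discarded and afterwards put on either side. We assume that $X$ is not null. For $E\subseteq S$ let $A_E=\bigcup_{i\in E}A_i$, fix a hull $H(E)$ of $A_E$, and put $\Omega=H(S)$; thus $\mu(\Omega)>0$.

\emph{Inclusions, equalities and disjointness between Borel subsets of $[0,1]$ are meant modulo null sets.} Relations between subsets of $S$ are literal, unless an ideal is named: ``$E\subseteq E'$ mod $I$'' means $E\setminus E'\in I$. Where we argue with individual points $r\in\Omega$, only countably many relations between hulls are in use, and the null set of exceptions is discarded.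

A Borel set $H\supseteq Y$ is a hull of $Y$ if and only if $H\subseteq C$ for every Borel $C\supseteq Y$. Indeed, if $H$ is a hull then $\mu(H\cap C)\ge\mu^*(Y)=\mu(H)$; for the converse take $C$ to be a hull. This minimality gives uniqueness and the following rules.
\begin{enumerate}
\item[(H1)] If $E\subseteq E'$ then $H(E)\subseteq H(E')$.
\item[(H2)] $H(\bigcup_{n\in\omega}E_n)=\bigcup_{n\in\omega}H(E_n)$. The right side is a Borel set containing $A_{\bigcup_nE_n}$, which gives $\subseteq$, and (H1) gives $\supseteq$.
\item[(H3)] For Borel $b$, the set $H(E)\cap b$ is a hull of $A_E\cap b$. If $C\supseteq A_E\cap b$ is Borel, then $C\cup([0,1]\setminus b)$ contains $A_E$, hence contains $H(E)$.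
\end{enumerate}
The family
\[ J=\{E\subseteq S: A_E\text{ is null}\} \]
is a proper $\sigma$-ideal containing all singletons, and (H1) and (H2) give
\begin{enumerate}
\item[(H4)] If $E\triangle E'\in J$ then $H(E)=H(E')$.
\end{enumerate}
For a Borel set $b\subseteq\Omega$ let $J_b=\{E\subseteq S:\mu(H(E)\cap b)=0\}$. By (H2) this is a $\sigma$-ideal containing $J$; it is proper exactly when $\mu(b)>0$; and by (H3) it is the ideal that belongs to the family $(A_i\cap b)_{i\in S}$.

We say that $T\subseteq S$ \emph{splits} if $H(T)=H(S\setminus T)=\Omega$. This is what Theorem~\ref{thm:main} asks for. The map $H$ respects countable unions but not intersections, so a decreasing sequence of index sets with empty intersection may keep large hulls forever. One such sequence is enough.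

\begin{lemma}[Splitting criterion]\label{lem:criterion}
Let $b\subseteq\Omega$ be Borel and let $(e_n)_{n\in\omega}$ be subsets of $S$ such that $\mu(b\setminus H(e_n))\to0$ and the set $N$ of all $i$ lying in infinitely many $e_n$ belongs to $J$. Then there is $T\subseteq S$ with $H(T)\supseteq b$ and $H(S\setminus T)\supseteq b$. In particular, if $b=\Omega$ then $T$ splits.
\end{lemma}

\begin{proof}
Let $G_m=\bigcup_{n\ge m}e_n\setminus N$. The sets $G_m$ decrease and have empty intersection. By (H1) and (H4), $H(G_m)\supseteq H(e_n)$ for all $n\ge m$, so $H(G_m)\supseteq b$. Since $G_m$ is the increasing union of the sets $G_m\setminus G_{m'}$, $m'>m$, rule (H2) gives $\mu(b\setminus H(G_m\setminus G_{m'}))\to0$ as $m'\to\infty$. Choose $m_0<m_1<\cdots$ recursively so that the pairwise disjoint sets $P_j=G_{m_j}\setminus G_{m_{j+1}}$ satisfy $\mu(b\setminus H(P_j))<2^{-j}$, and let $T=\bigcup_jP_{2j}$. Then $T\supseteq P_{2j}$ and $S\setminus T\supseteq P_{2j+1}$ for all $j$, so both hulls miss at most a null part of $b$.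
\end{proof}

\section{Two cases worked by hand}\label{sec:easy}

The recursion from the introduction succeeds when small unions of pieces stay null.

\begin{proposition}\label{prop:recursion}
If $E\in J$ for every $E\subseteq S$ with $|E|<2^\omega$, then some $T$ splits. In particular Theorem~\ref{thm:main} holds under the continuum hypothesis.
\end{proposition}

\begin{proof}
List the compact sets $K\subseteq\Omega$ of positive measure as $(K_\alpha)_{\alpha<2^\omega}$, with repetitions if necessary. By (H3), $K_\alpha\cap X$ is not null. Choose distinct indices $i_\alpha,j_\alpha$ recursively so that $A_{i_\alpha}$ and $A_{j_\alpha}$ meet $K_\alpha$; at each choice fewer than $2^\omega$ indices have been used, and their pieces have a null union, which does not cover $K_\alpha\cap X$. Let $T=\{i_\alpha:\alpha<2^\omega\}$. If $\Omega\setminus H(T)$ had positive measure, it would literally contain some $K_\alpha$ by inner regularity, although $A_{i_\alpha}\subseteq H(T)$ meets $K_\alpha$. The points $j_\alpha\in S\setminus T$ give the same conclusion for $S\setminus T$.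
\end{proof}

The next case, the smallest uncountable number of pieces, needs no hypothesis on the continuum. It shows the idea behind Section~\ref{sec:ed}.

\begin{proposition}\label{prop:aleph1}
If $|S|=\aleph_1$ then some $T$ splits.
\end{proposition}

\begin{proof}
Let $S=\omega_1$. Every $\xi<\omega_1$ has countably many predecessors; fix an injection $u_\xi:\xi\to\omega$. Now fix $\eta$ and let $\xi$ vary: put $z_\eta(\xi)=u_\xi(\eta)$ for $\xi>\eta$ and $z_\eta(\xi)=0$ for $\xi\le\eta$. Each $\xi$ lies in only finitely many of the sets $e^\eta_n=\{\xi:z_\eta(\xi)>n\}$, $n\in\omega$. By Lemma~\ref{lem:criterion} it suffices to find one $\eta$ with $H(e^\eta_n)=\Omega$ for all $n$.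

Suppose there is none. Then for each $\eta$ there is $n$ such that $\Omega\setminus H(e^\eta_n)$ has positive measure, so there are one $n$, one $\varepsilon>0$ and infinitely many $\eta$ for which $b_\eta=\Omega\setminus H(e^\eta_n)$ has measure greater than $\varepsilon$. Take $N\ge(n+1)/\varepsilon$ of them. The sum of the indicator functions of these $b_\eta$ has integral greater than $n+1$, so it is at least $n+2$ on a set of positive measure. Hence there are distinct $\eta_0,\dots,\eta_{n+1}$ such that $b=\bigcap_jb_{\eta_j}$ has positive measure. For $\xi>\max_j\eta_j$ the $n+2$ numbers $u_\xi(\eta_j)$ are distinct, so one of them exceeds $n$. Thus $\bigcup_je^{\eta_j}_n$ is co-countable and has hull $\Omega$ by (H4). But by (H2) its hull is $\bigcup_jH(e^{\eta_j}_n)$, which is disjoint from $b$. This is a contradiction.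
\end{proof}

Three moves were made. Each $\xi$ makes one choice that deals with all of its predecessors at once. One then fixes a predecessor $\eta$ and reads these choices as a function of $\xi$, which is legitimate because the indices $\xi\le\eta$ form a set in $J$. Finally a counting argument shows that some $\eta$ yields a sequence as in Lemma~\ref{lem:criterion}. For larger index sets the injections $u_\xi$ do not exist, and we shall need substitutes for them.

\section{Reduction to a saturated ideal on a regular cardinal}\label{sec:reduction}

\subsection{Making $J$ saturated}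

If $J$ is not $\omega_1$-saturated there are $\omega_1$ disjoint positive index sets, and their hulls, being sets of positive measure, must overlap heavily. The next lemma turns this into $\omega_1$ disjoint index sets whose hulls all contain one set.

\begin{lemma}\label{lem:tail}
Let $(T_\alpha)_{\alpha<\omega_1}$ be pairwise disjoint subsets of $S$. There is a Borel set $h$ such that
\begin{enumerate}
\item[(a)] $H(T_\beta)\subseteq h$ for all but countably many $\beta$;
\item[(b)] $\bigcup_\alpha T_\alpha$ contains $\omega_1$ pairwise disjoint sets whose hulls contain $h$.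
\end{enumerate}
\end{lemma}

We call such an $h$ a \emph{tail hull} of the sequence.

\begin{proof}
For $\beta<\omega_1$ choose a countable $C(\beta)\subseteq[\beta,\omega_1)$ that maximizes the measure of $\bigcup_{\alpha\in C}H(T_\alpha)$ among countable $C\subseteq[\beta,\omega_1)$; the supremum is attained by the union of a maximizing sequence. Let $h_\beta=\bigcup_{\alpha\in C(\beta)}H(T_\alpha)$. Adding one more $\alpha\ge\beta$ to $C(\beta)$ does not increase the measure, so $H(T_\alpha)\subseteq h_\beta$ for all $\alpha\ge\beta$, and consequently $h_{\beta'}\subseteq h_\beta$ for $\beta'\ge\beta$. A nonincreasing real function on $\omega_1$ is eventually constant, so there is $\beta_0$ with $h_\beta=h_{\beta_0}=:h$ for $\beta\ge\beta_0$. This gives (a). For (b), choose $\beta_\nu\ge\beta_0$ recursively for $\nu<\omega_1$, with $\beta_\nu$ above the countable set $\bigcup_{\nu'<\nu}C(\beta_{\nu'})$. The sets $\bigcup_{\alpha\in C(\beta_\nu)}T_\alpha$ are pairwise disjoint, and each has hull $h_{\beta_\nu}=h$ by (H2).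
\end{proof}

On a set such as $h$ the problem is solved: two disjoint index sets have hulls containing it. The difficulty is that different regions of $\Omega$ are served by different index sets, which may compete for the same indices. Having $\omega_1$ candidates for each of countably many regions gives enough room to avoid conflicts.

\begin{proposition}\label{prop:saturated}
If Theorem~\ref{thm:main} holds for all families whose ideal $J$ is $\omega_1$-saturated, then it holds for all families.
\end{proposition}

\begin{proof}
Call a Borel set $b\subseteq\Omega$ of positive measure \emph{free in $P\subseteq S$} if $P$ contains $\omega_1$ pairwise disjoint sets whose hulls contain $b$. Let $\{b_m:m\in M\}$ be a maximal disjoint family of sets that are free in $S$. The family is countable, since its members have positive measure. Let $b_*=\Omega\setminus\bigcup_mb_m$.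

\emph{The ideal $J_{b_*}$ is $\omega_1$-saturated.} Suppose $(T_\alpha)_{\alpha<\omega_1}$ are disjoint and $J_{b_*}$-positive, with tail hull $h$. By Lemma~\ref{lem:tail}(a), $h\supseteq H(T_\beta)$ for some $\beta$, so $\mu(h\cap b_*)>0$. By (b), $h\cap b_*$ is free in $S$, which contradicts maximality.

\emph{Claim. Suppose every $b_{m'}$ is free in $P$, and let $m\in M$. There is $Q\subseteq P$ with $H(Q)\supseteq b_m$ and $Q\in J_{b_*}$ such that every $b_{m'}$ is free in $P\setminus Q$.}

Let $(T_\alpha)_{\alpha<\omega_1}$ witness that $b_m$ is free in $P$; we show that all but countably many $T_\alpha$ can serve as $Q$. By saturation, $T_\alpha\in J_{b_*}$ for all but countably many $\alpha$. Fix $m'$ and a witness $(R_\beta)_{\beta<\omega_1}$ that $b_{m'}$ is free in $P$. For each $\alpha$ let $h_\alpha$ be a tail hull of $(R_\beta\setminus T_\alpha)_{\beta<\omega_1}$. If $\alpha\ne\alpha'$ then $T_\alpha\cap T_{\alpha'}=\emptyset$, so $R_\beta=(R_\beta\setminus T_\alpha)\cup(R_\beta\setminus T_{\alpha'})$, and for a sufficiently large $\beta$,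
\[ b_{m'}\subseteq H(R_\beta)=H(R_\beta\setminus T_\alpha)\cup H(R_\beta\setminus T_{\alpha'})\subseteq h_\alpha\cup h_{\alpha'}. \]
Hence the sets $b_{m'}\setminus h_\alpha$ are pairwise disjoint, and all but countably many of them are null. If $b_{m'}\subseteq h_\alpha$, then $b_{m'}$ is free in $P\setminus T_\alpha$ by Lemma~\ref{lem:tail}(b). As $M$ is countable, only countably many $\alpha$ are excluded in total. This proves the Claim.

Starting from $P=S$, apply the Claim twice for each $m\in M$, one $m$ after another, each time removing the set obtained from $P$. This gives pairwise disjoint sets $Q_m,Q'_m\in J_{b_*}$ whose hulls contain $b_m$. Let $R=\bigcup_m(Q_m\cup Q'_m)\in J_{b_*}$.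

Next we find $T_*\subseteq S$ with $H(T_*)\supseteq b_*$ and $H(S\setminus T_*)\supseteq b_*$. If $b_*$ is null take $T_*=\emptyset$. Otherwise the family $(A_i\cap b_*)_{i\in S}$ has the $\omega_1$-saturated ideal $J_{b_*}$, so by assumption some $T_*$ splits it; by (H3) this means $H(T_*)\cap b_*=H(S\setminus T_*)\cap b_*=b_*$.

Let $T=(T_*\setminus R)\cup\bigcup_mQ_m$. Then $T\supseteq Q_m$ and $S\setminus T\supseteq Q'_m$, so both hulls contain every $b_m$. Also $T\supseteq T_*\setminus R$ and $S\setminus T\supseteq(S\setminus T_*)\setminus R$. Since $b_*\subseteq H(T_*)\subseteq H(T_*\setminus R)\cup H(R)$ and $H(R)\cap b_*$ is null, $H(T)\supseteq b_*$; the same computation with $S\setminus T_*$ gives $H(S\setminus T)\supseteq b_*$. So $T$ splits.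
\end{proof}

\subsection{Passing to a cardinal}

In Proposition~\ref{prop:aleph1} it was essential that $S$ was well-ordered with all initial segments in $J$. Saturation lets us arrange this by cutting $S$ into countably many parts and merging pieces.

\begin{proposition}[Main case]\label{prop:maincase}
Let $\kappa$ be a regular uncountable cardinal and let $(A_\xi)_{\xi<\kappa}$ be pairwise disjoint nonempty null subsets of $[0,1]$ whose union $X$ is not null. Suppose that $J$ is $\kappa$-additive and $\omega_1$-saturated. Then some $T\subseteq\kappa$ splits.
\end{proposition}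

In this situation $\kappa\le2^\omega$, because the $A_\xi$ are disjoint and nonempty, and $J$ contains every subset of $\kappa$ of size less than $\kappa$. The proof occupies Sections~\ref{sec:dense}--\ref{sec:ed}.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:maincase}]
By Proposition~\ref{prop:saturated} we may assume that $J$ is $\omega_1$-saturated, and we discard empty pieces. Call a positive set $P'\subseteq S$ \emph{uniform} if, for some regular uncountable $\kappa$, it has a partition $P'=\bigsqcup_{\xi<\kappa}N_\xi$ into nonempty members of $J$ and the union of fewer than $\kappa$ subsets of $P'$ from $J$ is always in $J$.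

\emph{Every positive $P$ contains a uniform set.} Let $\kappa$ be the least size of a family of subsets of $P$ from $J$ with positive union; the singletons form such a family. Let $(M_\xi)_{\xi<\kappa}$ be a witness and $P'=\bigcup_\xi M_\xi$. By minimality, fewer than $\kappa$ subsets of $P'$ from $J$ have their union in $J$; in particular they do not cover $P'$. The cardinal $\kappa$ is uncountable because $J$ is a $\sigma$-ideal. It is regular: otherwise the $M_\xi$ fall into fewer than $\kappa$ groups of size less than $\kappa$, each group has its union in $J$, and these fewer than $\kappa$ unions cover $P'$. The sets $M_\xi\setminus\bigcup_{\eta<\xi}M_\eta$ are disjoint members of $J$ covering $P'$, so $\kappa$ of them are nonempty; these are the $N_\xi$.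

A maximal disjoint family $\{S_l\}$ of uniform sets is countable by saturation, and $S\setminus\bigcup_lS_l\in J$ by maximality; so $\bigcup_lH(S_l)=\Omega$. Fix $l$, with $S_l=\bigsqcup_{\xi<\kappa}N_\xi$. The coarser family $(A_{N_\xi})_{\xi<\kappa}$ consists of disjoint nonempty null sets with non-null union. Its ideal $\{E\subseteq\kappa:\bigcup_{\xi\in E}N_\xi\in J\}$ is $\kappa$-additive because $S_l$ is uniform, and $\omega_1$-saturated because $J$ is. Proposition~\ref{prop:maincase} gives $E\subseteq\kappa$ such that $T_l=\bigcup_{\xi\in E}N_\xi$ satisfies $H(T_l)=H(S_l\setminus T_l)=H(S_l)$. Then $T=\bigcup_lT_l$ has $H(T)=\bigcup_lH(S_l)=\Omega$ and $H(S\setminus T)\supseteq\bigcup_lH(S_l\setminus T_l)=\Omega$.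
\end{proof}

\begin{remark}\label{rem:quasi}
The cardinal $\kappa$ in Proposition~\ref{prop:maincase} is quasi-measurable, and the case $\kappa=2^\omega$ is covered by Proposition~\ref{prop:recursion}. So what has been proved up to here already gives a positive answer when there is no quasi-measurable cardinal below the continuum.
\end{remark}

\section{Splitting countably many positive sets}\label{sec:dense}

A splitting set $T$ must in particular leave positive sets on both sides. As a first approximation we show that countably many positive sets can be split simultaneously into positive parts. Measure and saturation play no role in this section. A family $\mathcal D$ of $I$-positive sets is \emph{dense} for the ideal $I$ if every positive set contains mod $I$ a member of $\mathcal D$. A dense countable family is the obstacle to be excluded, and this is done by the following theorem of Gitik--Shelah type.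

\begin{theorem}\label{thm:dense}
Let $\kappa\le2^\omega$ be regular and uncountable, and let $I$ be a proper $\kappa$-additive ideal on $\kappa$ containing all singletons. Then no countable family is dense for $I$.
\end{theorem}

The bound $\kappa\le2^\omega$ enters through an injection $e:\kappa\to2^\omega$, fixed from now on. It excludes, for instance, an ideal $I$ that contains one of $E$, $\kappa\setminus E$ for every $E$; for such an ideal $\{\kappa\}$ is dense.

We use three facts about the Cantor space $2^\omega$, in which \emph{meager} means contained in a countable union of closed nowhere dense sets. First, every countable atomless Boolean algebra with $0\ne1$ is isomorphic to the algebra of clopen subsets of $2^\omega$, which is generated by the sets $\{x:x(n)=1\}$. Second, if $B\subseteq2^\omega$ is Borel and nonmeager then $s\setminus B$ is meager for some nonempty clopen $s$ (Baire property). Third, the Kuratowski--Ulam theorem: a Borel set $G\subseteq2^\omega\times2^\omega$ is meager if and only if its sections $G_x=\{y:(x,y)\in G\}$ are meager for all $x$ outside a meager set, and also if and only if the sections $G^y=\{x:(x,y)\in G\}$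 are meager for all $y$ outside a meager set.

The plan is as follows. A countable dense family yields a map $f:\kappa\to2^\omega$ through which every function on $\kappa$ factors, modulo $I$, by a Borel map. A bounded part of $\kappa$ already has nonmeager image under $f$, and two Borel maps that agree on a nonmeager set agree on a positive set of ordinals. We apply this to $\kappa^+$ functions that pairwise agree on fewer than $\kappa$ points, and find two that agree on a bounded set with nonmeager image.

\begin{proof}
Suppose $\mathcal D$ is a countable dense family. All subsets of $\kappa$ of size less than $\kappa$ are in $I$. ``Almost all $\xi$'' means all $\xi$ outside a set in $I$.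

\emph{Step 1: the map $f$.} The Boolean algebra $P(\kappa)/I$ has no atoms. For if $E$ were positive and not the union of two disjoint positive sets, then for each $n$ there would be $t(n)\in\{0,1\}$ with $\{\xi\in E:e(\xi)(n)\ne t(n)\}\in I$; outside these countably many sets $E$ has at most one point, so $E\in I$. Let $\mathcal B$ be the subalgebra generated by the classes of members of $\mathcal D$. It is countable, and it is atomless: below a nonzero $d\in\mathcal B$ there is a strictly smaller nonzero element of $P(\kappa)/I$, and below that the class of a member of $\mathcal D$. Fix an isomorphism from the clopen algebra onto $\mathcal B$, choose $F_n\subseteq\kappa$ representing the image of $\{x:x(n)=1\}$, and define $f:\kappa\to2^\omega$ by $f(\xi)(n)=1$ iff $\xi\in F_n$. For clopen $s$, the set $f^{-1}(s)$ is the Boolean combination of the $F_n$ that corresponds to $s$, so it represents the image of $s$. From now on $s,s'$ denote nonempty clopen sets. We have: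
\begin{enumerate}
\item[(C1)] $f^{-1}(s)\notin I$ for all $s$.
\item[(C2)] Every positive set contains mod $I$ some $f^{-1}(s)$.
\item[(C3)] \emph{If $M$ is meager then $f^{-1}(M)\in I$.} We may take $M$ closed nowhere dense. If $f^{-1}(M)$ is positive, it contains mod $I$ some $f^{-1}(s)$. Take $s'\subseteq s\setminus M$; then $f^{-1}(s')\subseteq f^{-1}(s)\setminus f^{-1}(M)\in I$, against (C1).
\item[(C4)] \emph{If $B$ is Borel and nonmeager then $f^{-1}(B)\notin I$.} Take $s$ with $s\setminus B$ meager; then $f^{-1}(s)\subseteq f^{-1}(B)$ mod $I$ by (C3), and (C1) applies.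
\item[(C5)] \emph{For every $E\subseteq\kappa$ there is an open $U$ with $E\triangle f^{-1}(U)\in I$.} Let $U$ be the union of the countably many $s$ with $f^{-1}(s)\subseteq E$ mod $I$, so that $f^{-1}(U)\setminus E\in I$. If $E\setminus f^{-1}(U)$ were positive, it would contain mod $I$ some $f^{-1}(s)$; then $s\subseteq U$, so $f^{-1}(s)$ is disjoint from $E\setminus f^{-1}(U)$ and hence in $I$, against (C1).
\item[(C6)] \emph{For every $\varphi_0:\kappa\to2^\omega$ there is a Borel $\varphi:2^\omega\to2^\omega$ with $\varphi_0(\xi)=\varphi(f(\xi))$ for almost all $\xi$.} Take $U_n$ as in (C5) for $\{\xi:\varphi_0(\xi)(n)=1\}$ and let $\varphi(x)(n)=1$ iff $x\in U_n$.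
\end{enumerate}

\emph{Step 2: if $\kappa\setminus Y\in I$, then $f[Y\cap\xi]$ is nonmeager for some $\xi<\kappa$.} To apply (C6) to a choice of meager sets, we code these by points of $2^\omega$. Let $(s_j)_{j\in\omega}$ list the nonempty clopen sets, put $O(d)=\bigcup\{s_j:d(j)=1\}$ for $d\in2^\omega$, and identify $c\in2^\omega$ with a sequence $(c_n)_{n\in\omega}$ of elements of $2^\omega$. Let $(c,y)\in\mathcal M$ iff for some $n$ the set $O(c_n)$ is dense and $y\notin O(c_n)$. Density of $O(d)$ says that for every $i$ there is $j$ with $d(j)=1$ and $s_i\cap s_j\ne\emptyset$, so $\mathcal M$ is Borel. Each section $\mathcal M_c$ is meager, and each meager set is contained in some $\mathcal M_c$, since every open set is of the form $O(d)$.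

Suppose all $f[Y\cap\xi]$ are meager. Choose $c(\xi)$ with $f[Y\cap\xi]\subseteq\mathcal M_{c(\xi)}$, and by (C6) a Borel $\varphi$ with $c(\xi)=\varphi(f(\xi))$ for almost all $\xi$. The Borel set $G=\{(x,y):y\in\mathcal M_{\varphi(x)}\}$ has all sections $G_x$ meager, so $R=\{y:G^y\text{ is nonmeager}\}$ is meager by Kuratowski--Ulam. Let $\eta\in Y$. For almost all $\xi$ we have $\xi>\eta$ and $c(\xi)=\varphi(f(\xi))$, hence $f(\eta)\in\mathcal M_{\varphi(f(\xi))}$, that is, $f(\xi)\in G^{f(\eta)}$. As $I$ is proper, $f^{-1}(G^{f(\eta)})\notin I$, so $f(\eta)\in R$ by (C3). Thus $Y\subseteq f^{-1}(R)\in I$, and $\kappa\in I$, a contradiction.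

\emph{Step 3: almost disjoint functions.} There are $g_\alpha:\kappa\to\kappa$, $\alpha<\kappa^+$, any two of which agree at fewer than $\kappa$ points. Let $g_0$ be arbitrary. Given $g_\beta$ for $\beta<\alpha$, list them with repetitions as $(g_{\beta_\nu})_{\nu<\kappa}$ and choose $g_\alpha(\xi)\notin\{g_{\beta_\nu}(\xi):\nu<\xi\}$; then $g_\alpha$ and $g_{\beta_\nu}$ differ at all $\xi>\nu$. By (C6) choose Borel $\varphi_\alpha$ and $Y_\alpha\subseteq\kappa$ with $\kappa\setminus Y_\alpha\in I$ and
\begin{equation}\label{eq:code}
e(g_\alpha(\xi))=\varphi_\alpha(f(\xi))\qquad(\xi\in Y_\alpha).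
\end{equation}
By Step 2 choose $\xi_\alpha<\kappa$ with $f[Y_\alpha\cap\xi_\alpha]$ nonmeager, and by regularity of $\kappa$ choose $\gamma_\alpha<\kappa$ with $g_\alpha[\xi_\alpha]\subseteq\gamma_\alpha$. There are only $\kappa$ pairs $(\xi_\alpha,\gamma_\alpha)$, so there are distinct $\alpha_\zeta$, $\zeta<\kappa$, with a common pair $(\xi_*,\gamma_*)$.

\emph{Step 4: two of the functions agree on a set with nonmeager image.} There may be too many functions $\xi_*\to\gamma_*$ for a second pigeonhole argument. Instead we use the ideal on the new index $\zeta$. For $\xi<\xi_*$ and $\delta<\gamma_*$ let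
\[ R_{\xi,\delta}=\{\zeta<\kappa:\xi\in Y_{\alpha_\zeta}\text{ and }g_{\alpha_\zeta}(\xi)=\delta\}. \]
For fixed $\xi$ these sets are disjoint with union $\{\zeta:\xi\in Y_{\alpha_\zeta}\}$. Let $Z_s$ be the set of $\xi<\xi_*$ such that $f^{-1}(s)\subseteq R_{\xi,\delta}$ mod $I$ for some $\delta<\gamma_*$, and let $u_s(\xi)$ be this $\delta$, unique by (C1).

Some $f[Z_s]$ is nonmeager. Otherwise $M=\bigcup_sf[Z_s]$ is meager. If $\xi<\xi_*$ and $f(\xi)\notin M$, then $\xi$ lies in no $Z_s$, so all $R_{\xi,\delta}$ are in $I$ by (C2), and $\{\zeta:\xi\in Y_{\alpha_\zeta}\}\in I$ by $\kappa$-additivity, as $\gamma_*<\kappa$. Since $\xi_*<\kappa$, additivity gives one $\zeta$ such that $\xi\notin Y_{\alpha_\zeta}$ for all these $\xi$. Then $f[Y_{\alpha_\zeta}\cap\xi_*]\subseteq M$, although this set is nonmeager.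

Fix $s$ with $f[Z_s]$ nonmeager. Since $|Z_s|<\kappa$, almost all $\zeta\in f^{-1}(s)$ belong to $R_{\xi,u_s(\xi)}$ for every $\xi\in Z_s$. By (C1) there are two such $\zeta\ne\zeta'$; put $\alpha=\alpha_\zeta$ and $\beta=\alpha_{\zeta'}$. Then $Z_s\subseteq Y_\alpha\cap Y_\beta$ and $g_\alpha=u_s=g_\beta$ on $Z_s$. By \eqref{eq:code} the Borel set $B=\{x:\varphi_\alpha(x)=\varphi_\beta(x)\}$ contains $f[Z_s]$, so it is nonmeager, and $f^{-1}(B)\cap Y_\alpha\cap Y_\beta$ is positive by (C4). On this set $e\circ g_\alpha=e\circ g_\beta$ by \eqref{eq:code}, so $g_\alpha=g_\beta$. A positive set has size $\kappa$, which contradicts Step 3.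
\end{proof}

\begin{corollary}\label{cor:split}
Let $\kappa$ and $I$ be as in Theorem~\ref{thm:dense} and let $D_m\notin I$ for $m\in\omega$. There is $T\subseteq\kappa$ with $D_m\cap T\notin I$ and $D_m\setminus T\notin I$ for all $m$.
\end{corollary}

\begin{proof}
First a local form of the theorem: \emph{if $D$ is positive and $\mathcal D$ is a countable family of positive sets, then some positive $E\subseteq D$ contains mod $I$ no member of $\mathcal D$.} Otherwise the sets $D'\cap D$, for those $D'\in\mathcal D$ with $D'\subseteq D$ mod $I$, form a countable dense family for the ideal $I\cap P(D)$ on $D$. This ideal is proper, $\kappa$-additive and contains singletons, and $|D|=\kappa$; a bijection between $D$ and $\kappa$ produces a counterexample to Theorem~\ref{thm:dense}.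

Let $D'_{2m}=D'_{2m+1}=D_m$. We choose positive sets $E_n\subseteq D'_n\setminus\bigcup_{k<n}E_k$ recursively so that $D_m\setminus\bigcup_{k\le n}E_k$ is positive for all $m$ and $n$. At stage $n$ the family $\mathcal D=\{D_m\setminus\bigcup_{k<n}E_k:m\in\omega\}$ consists of positive sets, and $D=D'_n\setminus\bigcup_{k<n}E_k$ is one of them. The local form gives $E_n$; that no member of $\mathcal D$ is contained mod $I$ in $E_n$ is exactly the inductive requirement. The $E_n$ are pairwise disjoint. With $T=\bigcup_mE_{2m}$ we get $D_m\cap T\supseteq E_{2m}$ and $D_m\setminus T\supseteq E_{2m+1}$.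
\end{proof}

\section{Rigid pairs and eventually different sequences}\label{sec:rigid}

From now on we are in the situation of Proposition~\ref{prop:maincase}, and ``positive'' for subsets of $\kappa$ refers to $J$. Corollary~\ref{cor:split} applies to $J$, but it only yields hulls that are not null. It is useful where being positive forces a large hull.

\begin{definition}
Let $0<\delta<1$. A pair $(D,b)$, with $D\subseteq\kappa$ positive and $b\subseteq\Omega$ Borel of positive measure, is \emph{$\delta$-rigid} if $\mu(H(E)\cap b)\ge(1-\delta)\mu(b)$ for every positive $E\subseteq D$.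
\end{definition}

If rigid pairs are absent inside some $b$, then for each $n$ the index set falls into countably many parts whose hulls have measure less than $2^{-n}$ in $b$. Each $\xi$ then has an address in $\omega^\omega$, and a Borel--Cantelli estimate shows that a fixed sequence is eventually avoided by almost every address. This leads to the following principle. Call $w\in\omega^\omega$ \emph{eventually different} from $x\in\omega^\omega$ if $w(n)\ne x(n)$ for all but finitely many $n$.

\medskip\noindent
$(\mathrm{ED}_\kappa)$\quad For every $F\subseteq\omega^\omega$ with $|F|<\kappa$ there is $w\in\omega^\omega$ eventually different from all members of $F$.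
\medskip

To carry this out we need the local ideals $J_b$ to be as additive as $J$; here saturation is used.

\begin{lemma}\label{lem:local}
For every Borel $b\subseteq\Omega$ there is $Z\in J_b$ with $J_b=\{E\subseteq\kappa:E\setminus Z\in J\}$. Hence $J_b$ is $\kappa$-additive, and $J_b$ and $J$ have the same members among subsets of $\kappa\setminus Z$.
\end{lemma}

\begin{proof}
Take a maximal disjoint family of $J$-positive members of $J_b$. It is countable by saturation, so its union $Z$ is in the $\sigma$-ideal $J_b$. If $E\in J_b$ then $E\setminus Z\in J_b$ is disjoint from all members of the family, so $E\setminus Z\in J$ by maximality. Conversely, if $E\setminus Z\in J\subseteq J_b$ then $E\subseteq(E\setminus Z)\cup Z\in J_b$. The remaining statements follow from this description and the $\kappa$-additivity of $J$.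
\end{proof}

\begin{lemma}\label{lem:rigid}
Suppose $(\mathrm{ED}_\kappa)$ fails. For every Borel $b\subseteq\Omega$ of positive measure and every $\delta\in(0,1)$ there is a $\delta$-rigid pair $(D,b')$ with $b'\subseteq b$.
\end{lemma}

\begin{proof}
Fix $F\subseteq\omega^\omega$ with $|F|<\kappa$ such that no $w$ is eventually different from all members of $F$.

\emph{There are $\varepsilon>0$ and $P\notin J_b$ such that $\mu(H(E)\cap b)\ge\varepsilon$ for all $E\subseteq P$ with $E\notin J_b$.} Suppose not. For each $n$ take a maximal disjoint family of sets $E\notin J_b$ with $\mu(H(E)\cap b)<2^{-n}$. It is countable, because its members are $J$-positive; list it as $(E^n_j)_{j\in\omega}$, padded with empty sets if it is finite. The set $\kappa\setminus\bigcup_jE^n_j$ is in $J_b$, for otherwise, by our supposition, it contains a set that could be added to the family. So for all $\xi$ outside a set in $J_b$ there is $w_\xi\in\omega^\omega$ with $\xi\in E^n_{w_\xi(n)}$ for all $n$. For $x\in F$, the set $N_x$ of $\xi$ with $w_\xi(n)=x(n)$ for infinitely many $n$ is contained in $\bigcup_{n\ge m}E^n_{x(n)}$ for every $m$. Hence $\mu(H(N_x)\cap b)\le\sum_{n\ge m}2^{-n}$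 for every $m$, and $N_x\in J_b$. The ideal $J_b$ is proper and $\kappa$-additive, so there is $\xi\notin\bigcup_{x\in F}N_x$ for which $w_\xi$ is defined. This $w_\xi$ is eventually different from all members of $F$, a contradiction.

Let $Z$ be as in Lemma~\ref{lem:local} and $P'=P\setminus Z$. Then $P'$ is positive, and for subsets of $P'$ positivity with respect to $J$ and to $J_b$ coincide. So $\varepsilon^*=\inf\{\mu(H(E)\cap b):E\subseteq P'\text{ positive}\}\ge\varepsilon>0$. Choose a positive $D\subseteq P'$ with $\mu(H(D)\cap b)<\varepsilon^*/(1-\delta)$ and let $b'=H(D)\cap b$; then $\mu(b')\ge\varepsilon^*>0$. If $E\subseteq D$ is positive, then $H(E)\subseteq H(D)$, so $\mu(H(E)\cap b')=\mu(H(E)\cap b)\ge\varepsilon^*>(1-\delta)\mu(b')$.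
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:maincase} when $(\mathrm{ED}_\kappa)$ fails]
For each $n\ge2$ take a maximal family of $\frac1n$-rigid pairs $(D^n_j,b^n_j)$ with the $b^n_j$ pairwise disjoint. It is countable, and $\bigcup_jb^n_j=\Omega$, since otherwise Lemma~\ref{lem:rigid} applied to the remainder gives a further pair. By Corollary~\ref{cor:split} there is $T\subseteq\kappa$ such that $D^n_j\cap T$ and $D^n_j\setminus T$ are positive for all $n,j$. By rigidity, $H(T)$ and $H(\kappa\setminus T)$ each meet $b^n_j$ in measure at least $(1-\frac1n)\mu(b^n_j)$. Summing over $j$, both hulls have measure at least $(1-\frac1n)\mu(\Omega)$, for every $n$. So $T$ splits.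
\end{proof}

\section{The case in which $(\mathrm{ED}_\kappa)$ holds}\label{sec:ed}

We keep the hypotheses of Proposition~\ref{prop:maincase} and follow the pattern of Proposition~\ref{prop:aleph1}, twice. The first round uses Lebesgue measure in place of the injections $u_\xi$ and loses a set of small measure. The second round uses $(\mathrm{ED}_\kappa)$ and removes the loss. Only the second round needs $(\mathrm{ED}_\kappa)$.

\subsection{Escape up to a small set}

An index $\xi$ cannot number its predecessors injectively, but it can cover their pieces by one open set of small measure. To a point $x$ of an earlier piece it then assigns the level of the first dyadic interval around $x$ that fits into this open set. Only a small set of points $x$ can receive bounded numbers, and this replaces injectivity.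

\begin{lemma}\label{lem:escape}
There are functions $z^n:\kappa\to\omega$, $n\in\omega$, such that the sets $Q_n=\bigcap_{l\in\omega}H(\{\xi:z^n(\xi)>l\})$ satisfy $\mu(\Omega\setminus Q_n)\to0$.
\end{lemma}

\begin{proof}
For $\xi<\kappa$ the set $\bigcup_{\eta<\xi}A_\eta$ is null by $\kappa$-additivity. Choose relatively open sets $U^n_\xi\subseteq[0,1]$ containing it, with $\mu(U^n_\xi)<2^{-n}$. The dyadic intervals of level $l$ are the sets $[j2^{-l},(j+1)2^{-l})$, the last one closed at $1$; let $I_l(x)$ be the one containing $x$. For a dyadic interval $s$ let $C^n_s=\{\xi:s\subseteq U^n_\xi\}$, and let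
\[ W^n=\bigcup_s\ s\times\bigl(\Omega\setminus H(\kappa\setminus C^n_s)\bigr), \]
a Borel subset of $[0,1]\times\Omega$. One may read $r\notin H(\kappa\setminus C^n_s)$ as ``seen from $r$, the sets $U^n_\xi$ all contain $s$''; the section of $W^n$ at $r$ is then the limit of the $U^n_\xi$ seen from $r$, and should be small.

\emph{For almost every $r\in\Omega$, $\mu\{x:(x,r)\in W^n\}\le2^{-n}$.} The section at $r$ is the union of those $s$ with $r\notin H(\kappa\setminus C^n_s)$. If it has measure greater than $2^{-n}$, so does a finite subunion. There are countably many finite sets of dyadic intervals, so if the claim fails there are $s_1,\dots,s_p$ with $\mu(\bigcup_js_j)>2^{-n}$ such that $b=\Omega\setminus\bigcup_jH(\kappa\setminus C^n_{s_j})$ has positive measure. By (H2), $b$ is disjoint from $H(\kappa\setminus\bigcap_jC^n_{s_j})$. Since $b\subseteq H(\kappa)$, the set $\bigcap_jC^n_{s_j}$ is nonempty, and any $\xi$ in it has $\bigcup_js_j\subseteq U^n_\xi$, contradicting $\mu(U^n_\xi)<2^{-n}$.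

Let $W^n_x=\{r:(x,r)\in W^n\}$. By Fubini's theorem $\int_0^1\sum_n\mu(W^n_x)\,dx\le\sum_n2^{-n}<\infty$, so $\mu(W^n_x)\to0$ for almost every $x\in[0,1]$. Since $X$ is not null, this holds for some $x\in X$, say $x\in A_{\xi_0}$. For $\xi>\xi_0$ we have $x\in U^n_\xi$, so $z^n(\xi)=\min\{l:I_l(x)\subseteq U^n_\xi\}$ is defined; put $z^n(\xi)=0$ for $\xi\le\xi_0$. The intervals $I_l(x)$ decrease, so for $\xi>\xi_0$ we have $z^n(\xi)>l$ iff $\xi\notin C^n_{I_l(x)}$. By (H4), $H(\{z^n>l\})=H(\kappa\setminus C^n_{I_l(x)})$. Therefore $\Omega\setminus Q_n=\bigcup_l\bigl(\Omega\setminus H(\kappa\setminus C^n_{I_l(x)})\bigr)=W^n_x$.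
\end{proof}

\begin{remark}\label{rem:epsilon}
For fixed $n$, Lemma~\ref{lem:criterion} with $b=Q_n$ and the sets $\{z^n>l\}$, $l\in\omega$, gives $T_n$ such that $H(T_n)$ and $H(\kappa\setminus T_n)$ contain $Q_n$. So in the main case both unions can be given outer measure greater than $\mu^*(X)-\varepsilon$. The sets $T_n$ for different $n$ are unrelated, however, and the rest of this section is needed to remove $\varepsilon$.
\end{remark}

We group the values of $z^n$ into blocks, so that every block has a large hull.

\begin{lemma}\label{lem:colors}
There are $y_\xi\in\omega^\omega$, $\xi<\kappa$, and reals $\varepsilon_n\to0$ such that the sets $Y_{n,j}=\{\xi:y_\xi(n)=j\}$ satisfy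
\begin{equation}\label{eq:colors}
\mu(\Omega\setminus H(Y_{n,j}))<\varepsilon_n\qquad(n,j\in\omega).
\end{equation}
\end{lemma}

\begin{proof}
For every $a\in\omega$, the increasing union $\bigcup_{a'>a}H(\{a\le z^n<a'\})$ equals $H(\{z^n\ge a\})$, which contains $Q_n$. So there are $0=a^n_0<a^n_1<\cdots$ with $\mu(Q_n\setminus H(\{a^n_j\le z^n<a^n_{j+1}\}))<2^{-n}$ for all $j$. Let $y_\xi(n)=j$ iff $a^n_j\le z^n(\xi)<a^n_{j+1}$, and $\varepsilon_n=\mu(\Omega\setminus Q_n)+2^{-n}$.
\end{proof}

The obvious attempt is to choose one class $Y_{n,x(n)}$ at each level $n$ and apply the criterion. Its failure is informative.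

\begin{lemma}\label{lem:hit}
If no $T$ splits, then for every $x\in\omega^\omega$ there is $\eta<\kappa$ with $y_\eta(n)=x(n)$ for infinitely many $n$.
\end{lemma}

\begin{proof}
Otherwise every $\xi$ lies in only finitely many of the sets $e_n=Y_{n,x(n)}$, and by \eqref{eq:colors} Lemma~\ref{lem:criterion} applies with $b=\Omega$.
\end{proof}

So a family of $\kappa$ sequences meets every sequence infinitely often, while under $(\mathrm{ED}_\kappa)$ each of its initial segments can be evaded. The second round exploits this tension. Each $\xi$ chooses a sequence $w_\xi$ that evades certain guesses made by its predecessors. We need the map $\xi\mapsto w_\xi(n)$ to be guessed correctly, on a set with large hull, by one of \emph{countably many} functions fixed in advance; then the correct guesses form a single sequence in $\omega^\omega$, to which Lemma~\ref{lem:hit} applies.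

\subsection{Countably many guesses suffice}

The guesses will be functions of finitely much information about $y_\xi$. They succeed when positive sets are spread over infinitely many classes $Y_{n,j}$ of some level. This may fail where the $y_\xi$ are bounded, so we first separate that part, using saturation. Write $y\le^*g$ if $y(n)\le g(n)$ for all but finitely many $n$, and $\Lambda_g=\{\xi:y_\xi\le^*g\}$. If $g\le^*g'$ then $\Lambda_g\subseteq\Lambda_{g'}$.

\begin{lemma}\label{lem:bound}
There is $g_*\in\omega^\omega$ such that $\Gamma=\kappa\setminus\Lambda_{g_*}$ satisfies $\Gamma\cap\Lambda_g\in J$ for all $g\in\omega^\omega$. Moreover the sets $d_n=\{\xi\in\kappa\setminus\Gamma:y_\xi(n)>g_*(n)\}$ satisfy $\mu\bigl(\Omega\setminus(H(\Gamma)\cup H(d_n))\bigr)<\varepsilon_n$, and every $\xi$ lies in only finitely many $d_n$.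
\end{lemma}

\begin{proof}
Suppose there is no such $g_*$. Then for every $g$ there is $g'$ with $\Lambda_{g'}\setminus\Lambda_g\notin J$, and replacing $g'$ by $\max(g,g')$ we may take $g'\ge g$. Build a $\le^*$-increasing sequence $(g_\alpha)_{\alpha<\omega_1}$ with $\Lambda_{g_{\alpha+1}}\setminus\Lambda_{g_\alpha}\notin J$; at a limit stage list the earlier functions as $h_0,h_1,\dots$ and take $n\mapsto\max_{k\le n}h_k(n)$. For $\alpha<\beta$ we have $\Lambda_{g_{\alpha+1}}\subseteq\Lambda_{g_\beta}$, so the positive sets $\Lambda_{g_{\alpha+1}}\setminus\Lambda_{g_\alpha}$ are pairwise disjoint, contradicting saturation. For the second statement, $Y_{n,g_*(n)+1}\subseteq\Gamma\cup d_n$, so \eqref{eq:colors} gives the estimate; and $\xi\notin\Gamma$ means $y_\xi\le^*g_*$.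
\end{proof}

Thus the sets $d_n$ take care of $\Omega\setminus H(\Gamma)$, and we turn to $\Gamma$. For $E\subseteq\kappa$ and $r\in\Omega$ let $K^E_n(r)=\{j:r\in H(E\cap Y_{n,j})\}$.

\begin{lemma}\label{lem:spread}
Let $E\subseteq\Gamma$. For almost every $r\in H(E)$ there is $n$ such that $K^E_n(r)$ is infinite.
\end{lemma}

\begin{proof}
Suppose that the Borel set $b$ of all $r\in H(E)$ for which every $K^E_n(r)$ is finite has positive measure. For fixed $n$ the sets $b\cap\bigcup_{j>k}H(E\cap Y_{n,j})$ decrease in $k$ and have empty intersection, so there is $g(n)$ with $\mu\bigl(b\cap\bigcup_{j>g(n)}H(E\cap Y_{n,j})\bigr)<2^{-n-2}\mu(b)$. By (H2), the set $E'=\{\xi\in E:y_\xi(n)>g(n)\text{ for some }n\}$ has hull $\bigcup_n\bigcup_{j>g(n)}H(E\cap Y_{n,j})$, which meets $b$ in measure at most $\mu(b)/2$. But $E\setminus E'\subseteq\Gamma\cap\Lambda_g\in J$, so $H(E')=H(E)\supseteq b$, a contradiction.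
\end{proof}

For $p\ge1$ let $\mathcal C_p=\{0,\dots,p\}^p$ and define $c_p:\kappa\to\mathcal C_p$ by
\[ c_p(\xi)=\bigl(\min(y_\xi(0),p),\dots,\min(y_\xi(p-1),p)\bigr). \]
Let $\Sigma$ be the set of all functions $\psi\circ c_p:\kappa\to\omega$ with $p\ge1$ and $\psi:\mathcal C_p\to\omega$. Each $\mathcal C_p$ is finite, so $\Sigma$ is countable. The point of the next lemma is that, for $r$ to lie in the hull of the set where a guess is correct, it is enough that the guess be correct on \emph{one} of the many cells visible from $r$; a random guess achieves this.

\begin{lemma}[Prediction]\label{lem:predict}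
For every $w:\Gamma\to\omega$ and $\varepsilon>0$ there is $v\in\Sigma$ with
\[ \mu\bigl(H(\Gamma)\setminus H(\{\xi\in\Gamma:w(\xi)=v(\xi)\})\bigr)<\varepsilon. \]
\end{lemma}

\begin{proof}
For $E\subseteq\Gamma$ let $N^E_p(r)$ be the number of $\sigma\in\mathcal C_p$ with $r\in H(E\cap c_p^{-1}(\sigma))$. If $n<p$ and $j<p$, then $y_\xi(n)=j$ iff the $n$th coordinate of $c_p(\xi)$ is $j$, so $H(E\cap Y_{n,j})$ is the union of the sets $H(E\cap c_p^{-1}(\sigma))$ over all $\sigma$ with $n$th coordinate $j$. Different $j$ use different $\sigma$. Hence, for almost every $r$, $N^E_p(r)\ge|K^E_n(r)\cap p|$ whenever $p>n$, and Lemma~\ref{lem:spread} gives $N^E_p(r)\to\infty$ for almost every $r\in H(E)$.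

Let $E_m=\{\xi\in\Gamma:w(\xi)=m\}$, so that $H(\Gamma)=\bigcup_mH(E_m)$. Choose $M$ with $\mu(H(\Gamma)\setminus\bigcup_{m\le M}H(E_m))<\varepsilon/3$, then $L\ge1$ with $(1-\frac1{M+1})^L<\varepsilon/3$, and then $p$ with
\[ \sum_{m\le M}\mu\{r\in H(E_m):N^{E_m}_p(r)<L\}<\varepsilon/3. \]
Let $b$ be the set of $r\in H(\Gamma)$ with $N^{E_m}_p(r)\ge L$ for some $m\le M$, and let $m(r)$ be the least such $m$. Then $\mu(H(\Gamma)\setminus b)<2\varepsilon/3$. For $\psi:\mathcal C_p\to\{0,\dots,M\}$ let $b_\psi$ be the set of $r\in b$ such that $\psi(\sigma)\ne m(r)$ for every $\sigma$ with $r\in H(E_{m(r)}\cap c_p^{-1}(\sigma))$. A fixed $r\in b$ has at least $L$ such $\sigma$, so it lies in $b_\psi$ for at most a fraction $(1-\frac1{M+1})^L$ of the finitely many $\psi$. Integrating over $r$, the average of $\mu(b_\psi)$ is less than $\varepsilon/3$; fix $\psi$ with $\mu(b_\psi)<\varepsilon/3$ and let $v=\psi\circ c_p$. If $\psi(\sigma)=m$ then $v=m=w$ on $E_m\cap c_p^{-1}(\sigma)$, so $H(E_m\cap c_p^{-1}(\sigma))\subseteq H(\{w=v\})$. Hence $b\setminus b_\psi\subseteq H(\{w=v\})$, and the total loss is less than $\varepsilon$.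
\end{proof}

\subsection{The diagonal argument}

\begin{proof}[Proof of Proposition~\ref{prop:maincase} when $(\mathrm{ED}_\kappa)$ holds]
Suppose no $T$ splits. List $\Sigma=\{v_j:j\in\omega\}$. We read $y_\eta$ as a strategy that uses the guess $v_{y_\eta(n)}$ at level $n$: for $\eta<\xi<\kappa$ define $x^\xi_\eta\in\omega^\omega$ by $x^\xi_\eta(n)=v_{y_\eta(n)}(\xi)$. Since $|\xi|<\kappa$, $(\mathrm{ED}_\kappa)$ gives $w_\xi\in\omega^\omega$ eventually different from $x^\xi_\eta$ for all $\eta<\xi$.

For each $n$ apply Lemma~\ref{lem:predict} to the function $\xi\mapsto w_\xi(n)$ on $\Gamma$: there is $j_n$ such that $e_n=\{\xi\in\Gamma:w_\xi(n)=v_{j_n}(\xi)\}$ satisfies $\mu(H(\Gamma)\setminus H(e_n))<2^{-n}$. By Lemma~\ref{lem:hit} there is $\eta<\kappa$ such that $D=\{n:y_\eta(n)=j_n\}$ is infinite. If $\xi>\eta$, $n\in D$ and $\xi\in e_n$, then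
\[ w_\xi(n)=v_{j_n}(\xi)=v_{y_\eta(n)}(\xi)=x^\xi_\eta(n). \]
By the choice of $w_\xi$, each $\xi>\eta$ lies in $e_n$ for only finitely many $n\in D$.

Consider the sets $e_n\cup d_n$ for $n\in D$, with $d_n$ from Lemma~\ref{lem:bound}. An index lying in infinitely many of them is at most $\eta$, and $\{\xi:\xi\le\eta\}\in J$. Moreover
\[ \Omega\setminus H(e_n\cup d_n)\subseteq\bigl(H(\Gamma)\setminus H(e_n)\bigr)\cup\bigl(\Omega\setminus(H(\Gamma)\cup H(d_n))\bigr), \]
so this set has measure less than $2^{-n}+\varepsilon_n\to0$. By Lemma~\ref{lem:criterion} some $T$ splits, a contradiction.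
\end{proof}

Together with Section~\ref{sec:rigid} this proves Proposition~\ref{prop:maincase}, and hence Theorem~\ref{thm:main}.

\section{Countably many families and general measures}\label{sec:corollary}

Theorem~\ref{thm:main} can be iterated, and countably many families can be placed side by side in disjoint intervals. In this section $\mu$ is a Borel measure on a Polish space $Z$, the outer measure $\mu^*$ and null sets are defined by Borel covers as before, and a set is $\mu$-measurable if it differs from a Borel set by a null set.

\begin{theorem}\label{thm:general}
Let $\mu$ be a $\sigma$-finite Borel measure on a Polish space $Z$, let $S$ be a set, and for each $n\in\omega$ let $(A^n_i)_{i\in S}$ be $\mu$-null sets, not necessarily disjoint, with $X_n=\bigcup_{i\in S}A^n_i$. There is a partition $S=\bigsqcup_{k\in\omega}S_k$ such that for all $n,k\in\omega$ and all $\mu$-measurable $B$,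
\[ \mu^*\Bigl(B\cap\bigcup_{i\in S_k}A^n_i\Bigr)=\mu^*(B\cap X_n). \]
\end{theorem}

\begin{proof}
Say that $Y\subseteq Y'$ is \emph{full in $Y'$} if $Y'\setminus C$ is null for every Borel $C\supseteq Y$. This depends only on which sets are null, it is transitive, and it persists when $Y$ is enlarged inside $Y'$. For Lebesgue measure, $Y$ is full in $Y'$ whenever both have the same hull $H$, since then $H\setminus C$ is null. If $Y$ is full in $Y'$ then $\mu^*(B\cap Y)=\mu^*(B\cap Y')$ for measurable $B$: we may take $B$ Borel, and if $C\supseteq B\cap Y$ is Borel then $C\cup(Z\setminus B)\supseteq Y$, so $(B\cap Y')\setminus C$ is null and $\mu^*(B\cap Y')\le\mu(C)$. It therefore suffices to make $\bigcup_{i\in S_k}A^n_i$ full in $X_n$.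

Well-order $S$ and replace $A^n_i$ by $A^n_i\setminus\bigcup_{j<i}A^n_j$. For each $n$ the new sets are null and pairwise disjoint with union $X_n$, and fullness for the new sets implies fullness for the old ones. Since $\mu$ is $\sigma$-finite, there is a finite Borel measure with the same null sets, so we may assume $\mu$ finite. The countably many points of positive mass lie in no $X_n$; let $Z_0$ be the Borel set of all other points. If $\mu(Z_0)=0$, all $X_n$ are null and any partition works. Otherwise we use the isomorphism theorem for measures: any two Borel probability measures vanishing on points, on Borel subsets of Polish spaces, are carried to one another by a Borel isomorphism. It gives Borel isomorphisms $\theta_n:Z_0\to L_n=[2^{-n-1},2^{-n})$ carrying $\mu$ to a positive multiple of Lebesgue measure; they preserve null sets in both directions.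

The sets $A_i=\bigcup_n\theta_n[A^n_i]$, $i\in S$, are pairwise disjoint Lebesgue null sets. Theorem~\ref{thm:main} gives $T_0\subseteq S$ such that $A_{T_0}$ and $A_{S\setminus T_0}$ are full in $A_S$. Applied to $(A_i)_{i\in S\setminus T_0}$ it gives $T_1\subseteq S\setminus T_0$ such that $A_{T_1}$ and $A_{S\setminus(T_0\cup T_1)}$ are full in $A_{S\setminus T_0}$, hence in $A_S$. Continuing, we get disjoint $T_0,T_1,\dots$ with every $A_{T_k}$ full in $A_S$. Let $S_k=T_k$ for $k\ge1$ and $S_0=S\setminus\bigcup_{k\ge1}T_k\supseteq T_0$.

Fix $n,k$ and a Borel $C\supseteq\bigcup_{i\in S_k}A^n_i$. The Borel set $C'=\theta_n[C\cap Z_0]\cup([0,1]\setminus L_n)$ contains $A_{S_k}$, so $A_S\setminus C'=\theta_n[X_n\setminus C]$ is Lebesgue null. Hence $X_n\setminus C$ is $\mu$-null, as required.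
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{On Some Problems In Set-Theoretic Real Analysis},
\texttt{http://home.iitk.ac.in/\textasciitilde krashu/thesis.pdf}.
\end{thebibliography}
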